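# Connected strongly $\sigma$-discrete rings above a connected topological ring

## 1. Real polynomials evaluated at $1$

Take the ring $\mathbb R[t]$ and the homomorphism $f:\mathbb R[t]\to\mathbb R$, $f(p)=p(1)$. Give $\mathbb R[t]$ the coarsest topology for which $f$ is continuous (with the usual topology on $\mathbb R$) and every quotient map $\mathbb R[t]\to\mathbb R[t]/(t^k)$, $k\ge 1$, is continuous with the *discrete* topology on the quotient. A basic neighborhood of $p$ is
$$\{q:\ q\equiv p \bmod t^k,\ |q(1)-p(1)|<\delta\},\qquad k\ge1,\ \delta>0 .$$
Let us work out what this object is.

*It is a topological ring.* If $q\equiv p$ and $q'\equiv p'$ modulo $t^k$, then $q\pm q'\equiv p\pm p'$ and $qq'\equiv pp'$ modulo $t^k$, and the values at $1$ add and multiply continuously. The topology is metrizable, because $\mathbb R[t]$ embeds in the countable product $\mathbb R\times\prod_k\mathbb R[t]/(t^k)$.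

*The map $f$ is open.* The image of the neighborhood above contains the interval of radius $\delta$ around $p(1)$: for $|r|<\delta$ the polynomial $q=p+rt^k$ belongs to the neighborhood, and $q(1)=p(1)+r$.

*The ring is a countable union of closed discrete sets.* Let $E_n$ be the set of polynomials of degree $<n$. Given any $p$, choose $k\ge n$ with $k>\deg p$. If $h\in E_n$ and $h\equiv p\bmod t^k$, then both have degree $<k$, so $h=p$. Thus every point $p$ of the ring has a neighborhood that meets $E_n$ in at most $p$. This says that $E_n$ is closed and discrete. And $\mathbb R[t]=\bigcup_nE_n$.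

So the connected ring $\mathbb R$, which is far from being a countable union of closed discrete subsets (such subsets of $\mathbb R$ are countable), is an open continuous homomorphic image of a ring that is such a union. But there is a price. The ideal $(t)=\{p:p(0)=0\}$ is open, so it is a proper open subgroup, its cosets are open, and $\mathbb R[t]$ is disconnected. We lost connectedness on the way up.

Can we keep it? Is there a *connected* ring, still a countable union of closed discrete sets, with an open continuous homomorphism onto $\mathbb R$? And onto an arbitrary connected topological ring? A connected topological group has no proper open subgroup, so nothing built from discrete quotients can help.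

## 2. The definitions, the facts we use, and the two theorems

All spaces are completely regular and Hausdorff (Tychonoff), and this includes all topological rings. Rings are associative, not necessarily commutative and not necessarily with identity. A ring homomorphism preserves addition and multiplication; it need not preserve an identity element. We write $\mathbb N=\omega=\{0,1,2,\dots\}$, $I=[0,1]$, and $\mathfrak c=|\mathbb R|$, regarded as an initial ordinal. We work in ZFC.

**Definition (strongly $\sigma$-discrete).** A space is strongly $\sigma$-discrete if it is the union of countably many closed discrete subspaces.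

Every countable $T_1$ space, for instance $\mathbb Q$, is strongly $\sigma$-discrete, since points are closed. An uncountable second countable space, for instance $\mathbb R$, is not: a discrete subspace of a second countable space is countable.

**Definition (submetrizable).** A space $Z$ is submetrizable if there is a metric on $Z$ that is continuous as a function $Z\times Z\to\mathbb R$ (equivalently, $Z$ has a coarser metrizable topology).

For example, $|x-y|$ is a continuous metric on the Sorgenfrey line. In the same way, a *continuous pseudometric* on $Z$ is a pseudometric continuous on $Z\times Z$; an example is $|\psi(u)-\psi(v)|$ for a continuous $\psi:Z\to\mathbb R$.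

**Definition (free rings).** The free ring without identity on a set $M$ is the free abelian group on the nonempty words over $M$, multiplied by concatenation; a typical element on $\{x,y\}$ is $3xy-yx+2x$. The unital version also allows the empty word, which is $1$. The commutative versions are $\mathbb Z[M]$ and its ideal of polynomials without constant term. The letters of an element are those that occur in its words with nonzero coefficient; the degree is the maximal length of such a word (degree $0$ for the element $0$). Any map from $M$ to a ring of the appropriate kind extends uniquely to a homomorphism.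

**Definition (Fréchet algebra).** Here this means a countable product of Banach algebras, with the product topology; for instance $\mathbb R^{\mathbb N}$. It is metrizable.

Here are the facts we shall use.

**Fact 1.** *In a $T_1$ space $Z$, a set $D$ is closed discrete iff every point of $Z$ has a neighborhood meeting $D$ in at most that point, and iff all subsets of $D$ are closed in $Z$. A finite union of closed discrete sets is closed discrete.* Indeed, if the neighborhoods exist, $D'\subset D$ and $z\notin D'$, then the neighborhood of $z$ misses $D'$, so $D'$ is closed. If all subsets are closed, the complement of $D\setminus\{z\}$ is the required neighborhood of $z$. "All subsets of $D$ are closed in $Z$" is the same as "$D$ is closed and discrete". For finite unions, intersect neighborhoods.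

**Fact 2.** *Every compact subset of a strongly $\sigma$-discrete space is countable.* It meets each closed discrete piece in a compact discrete set, which is finite.

**Fact 3.** *A connected Tychonoff space with more than one point has at least $\mathfrak c$ points.* It carries a nonconstant continuous real function, whose image is a nondegenerate interval.

**Fact 4.** *If $S$ is a ring and $\pi_i:S\to B_i$ are ring homomorphisms into topological rings, the coarsest topology on $S$ making all $\pi_i$ continuous makes addition, subtraction and multiplication continuous.* A map into $S$ is continuous iff its compositions with all $\pi_i$ are, and $\pi_i(s\pm s')=\pi_i(s)\pm\pi_i(s')$, $\pi_i(ss')=\pi_i(s)\pi_i(s')$.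

**Fact 5.** *A $T_0$ topological group is Tychonoff* (Hewitt–Ross, *Abstract Harmonic Analysis I*, Thm. 8.4).

**Fact 6.** *An additive homomorphism $f$ of topological groups is open if images of neighborhoods of $0$ are neighborhoods of $0$*, because $f(O)-f(s)=f(O-s)$ for $s\in O$.

**Fact 7.** *Every cube $I^T$ is ccc: a disjoint family of nonempty open sets is countable.* We may shrink the sets to basic open boxes. The volume of a box is the product of the Lebesgue measures of its finitely many nontrivial factors, and it is positive. Finitely many disjoint boxes depend together on finitely many coordinates, so their volumes add up to at most $1$. Hence at most $n$ boxes have volume $>1/n$.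

The question comes from "Strengthening Connected Tychonoff Topologies" (https://riunet.upv.es:443/bitstream/handle/10251/82060/2058-6444-1-SM.pdf?isAllowed=y&sequence=1). For groups the corresponding statement is known: every connected topological group is a quotient of a connected strongly $\sigma$-discrete (even submetrizable) topological group. The problem asks whether every connected topological ring $R$ admits a connected strongly $\sigma$-discrete topological ring $S$ with an open continuous ring homomorphism $f:S\to R$. The answer is yes.

**Theorem A.** *Every connected topological ring $R$ admits an open continuous surjective ring homomorphism $f:S\to R$ with $S$ a connected strongly $\sigma$-discrete topological ring.*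

**Theorem B.** *Let $R\neq\{0\}$ be a connected topological ring. Then $S$ and $f$ can be chosen so that moreover:*

1. *$S$ has a continuous injective ring homomorphism into a Fréchet algebra (a countable product of Banach algebras). So $S$ has a coarser metrizable ring topology.*
2. *$|S|=|R|$, the least possible cardinality.*
3. *If $R$ is commutative, $S$ is commutative.*
4. *If $R$ has an identity, $S$ has an identity and $f(1)=1$.*

*If $R$ is an arbitrary, not necessarily connected, topological ring, it is an open continuous homomorphic image of a strongly $\sigma$-discrete topological ring with properties 1, 3 and 4 (for 4 assume $R\ne\{0\}$).*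

Conversely, a continuous image of a connected ring is connected, so connectedness of $R$ is exactly the condition needed.

The plan has two halves. First we build a connected, strongly $\sigma$-discrete, submetrizable *space* $X$ with a continuous map $p$ onto $R$. Then we put a suitable ring topology on the free ring over $X$. By Fact 6 only one thing has to be open: $p$, restricted to some subspace of $X$, near one point over $0$. We never need $p$ itself to be open, and for $R\neq\{0\}$ it will not be.

## 3. Labeled sequences: a strongly $\sigma$-discrete open preimage of $R$

In Section 1 we could move the value $p(1)$ to any nearby value by adding a term $rt^k$ with $k$ large, and polynomials with all exponents $<n$ were isolated from one another. The space $X_0$ below keeps this mechanism and drops the algebra. It works for any topological ring $R$, and connectedness plays no role in this section.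

Let $X_0$ be the set of nonempty finite sequences
$$s=((y_0,m_0),\dots,(y_n,m_n)),\qquad y_i\in R,\ m_i\in\mathbb N .$$
The $m_i$ are called labels. Put $p_0(s)=y_n$, the last value. For an open $U\ni p_0(s)$ and $k\in\mathbb N$ let $N(s,U,k)$ be the set of all sequences extending $s$ (including $s$ itself) all of whose additional entries lie in $U\times\{k,k+1,\dots\}$. For instance, if $R=\mathbb R$ and $u_k\to p_0(s)$, then $s^\frown(u_k,k)\to s$: nearby values with late labels.

**Step 3.1. The sets $N(s,U,k)$ form a base.** We check the base axiom. Let $v\in N(s,U,k)\cap N(s',U',k')$. Then $p_0(v)\in U\cap U'$, whether or not $v$ has additional entries, and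
$$N(v,U\cap U',\max(k,k'))\subset N(s,U,k)\cap N(s',U',k'),$$
since an extension of $v$ with additional entries in $(U\cap U')\times[\max(k,k'),\infty)$ extends $s$ and $s'$ with permitted entries only.

**Step 3.2. $X_0$ is Tychonoff.** It suffices that $X_0$ is $T_1$ and has a base of clopen sets. It is $T_1$ because $\bigcap_kN(s,R,k)=\{s\}$. To see that $N(s,U,k)$ is closed, let $v\notin N(s,U,k)$; in particular $v\neq s$. If $v$ is a proper initial segment of $s$ and $m$ is the label of the first entry of $s$ after $v$, then $N(v,R,m+1)$ contains no extension of $s$, because an extension of $s$ has $m$ as its first label after $v$. If $v$ properly extends $s$, some additional entry of $v$ is not in $U\times[k,\infty)$; every extension of $v$ has the same bad entry, so $N(v,R,0)$ misses $N(s,U,k)$. If $v$ and $s$ are incomparable, no extension of $v$ extends $s$.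

**Step 3.3. $X_0$ is strongly $\sigma$-discrete.** We exhibit the pieces. For $n\ge1$ let $X_{0,n}$ be the set of sequences of length $\le n$ with all labels $\le n$. These sets increase and cover $X_0$. For every $v\in X_0$, a proper extension of $v$ in $N(v,R,n+1)$ has a label $\ge n+1$. So $N(v,R,n+1)\cap X_{0,n}\subset\{v\}$, and $X_{0,n}$ is closed discrete by Fact 1.

**Step 3.4. $p_0$ is a continuous open surjection onto $R$.** All of this follows from $p_0(N(s,U,k))=U$. The inclusion $\subset$ is clear, and $u\in U$ is the value of $p_0$ at $s^\frown(u,k)\in N(s,U,k)$. Surjectivity: $p_0(((y,0)))=y$.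

**Step 3.5. A continuous metric $\rho_0\le1$ on $X_0$.** We will need to measure how far the letters of a word are from each other. View all finite sequences, with the empty one as root, as a tree, and give the edge ending at $s$ the weight $2^{-m}$, where $m$ is the label of the last entry of $s$. For $s\ne s'$ let $\rho_0(s,s')$ be the maximal weight on the path from $s$ to $s'$; put $\rho_0(s,s)=0$. For example, two distinct sequences of length one with labels $m,m'$ have distance $\max(2^{-m},2^{-m'})$. The path from $s$ to $s''$ lies in the union of the paths from $s$ to $s'$ and from $s'$ to $s''$, so $\rho_0(s,s'')\le\max(\rho_0(s,s'),\rho_0(s',s''))$, and $\rho_0$ is an ultrametric. If $u\in N(s,R,k)$, all edges from $s$ to $u$ have weight $\le2^{-k}$, so $\rho_0(s,u)\le2^{-k}$; with the triangle inequality this gives continuity of $\rho_0$ on $X_0\times X_0$.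

## 4. Joining the points of a fiber: arcs and plane sets do not work

The space $X_0$ has a base of clopen sets, so it is badly disconnected. But openness of $p_0$ gives a criterion. Suppose $X\supset X_0$ is a larger space in which any two points of $X_0$ with the same $p_0$-value lie in a common connected set, and every point of $X$ lies in one of these sets. Let $C\subset X$ be clopen. Then $C\cap X_0$ is a union of full fibers of $p_0$, so $p_0(C\cap X_0)$ and $p_0(X_0\setminus C)$ are disjoint, open, and cover $R$. If $R$ is connected, one of them is empty. So all we need is to *connect the points of each fiber*.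

The obvious way is to attach an arc $[0,1]$ for each pair of points in a common fiber. The result is connected. But each attached arc is an uncountable compact set, and by Fact 2 the result is not strongly $\sigma$-discrete. So we need a substitute for $[0,1]$: a connected space $J$ with more than one point which is itself strongly $\sigma$-discrete.

By Fact 3 such a $J$ has at least $\mathfrak c$ points. A natural attempt is a plane set. List all pairs $(U,V)$ of disjoint nonempty open subsets of $I^2$ (there are $\mathfrak c$ of them) and for each pair choose a point of $I^2\setminus(U\cup V)$. The set $J$ of chosen points is dense: inside a given nonempty open $O'$ take a nonempty open $U$ with $\overline U\subset O'$, $\overline U\ne I^2$, and look at the pair $(U,I^2\setminus\overline U)$, whose point lies in $\overline U\setminus U\subset O'$. And $J$ is connected: if $J$ were covered by two open sets $C',D'$ of $I^2$ that both meet $J$ and have no point of $J$ in common, then $C'\cap D'=\emptyset$ by density, and the point chosen for $(C',D')$ would lie in neither. So connectedness is fine. What stops us is that $J$ is an uncountable second countable space, hence not strongly $\sigma$-discrete.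 This happens for every uncountable subset of the plane.

The remedy is to keep the two plane coordinates, to guarantee that the points are distinct and that there is a continuous injection into the plane, and to add $\mathfrak c\times\omega$ further coordinates, used as flags that isolate the points. The choice "one point outside $U\cup V$ for every pair" must then be made in the large cube, and it must respect the flags.

## 5. A connected strongly $\sigma$-discrete space inside a cube

**Lemma 1.** *There are a connected strongly $\sigma$-discrete Tychonoff space $J$ with $|J|=\mathfrak c$ and a continuous injection $\kappa_J:J\to I^2$. Moreover $J=\bigcup_nJ_n$ with $J_n$, $n\in\omega$, increasing and closed discrete.*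

Let $T=\{e_1,e_2\}\sqcup(\mathfrak c\times\omega)$. We construct points $z_\alpha\in I^T$ and numbers $n(\alpha)\in\omega$ for $\alpha<\mathfrak c$. Think of $\mathfrak c\times\omega$ as a table with rows $\beta<\mathfrak c$ and columns $n\in\omega$. The point $z_\alpha$ shall have all entries $1$ in its own row $\alpha$, and entries $0$ in column $n(\alpha)$ outside its own row. Then the flag condition $z(\beta,3)>0$ holds at $z_\beta$ and fails at every $z_\alpha$ with $\alpha\ne\beta$, $n(\alpha)=3$.

**Step 5.1. The list of separations to be destroyed.** Connectedness will come from a list of candidates for a separation, each depending on countably many coordinates. Consider all triples $(A,U,V)$ with $A\subset T$ countable, $e_1,e_2\in A$, and $U,V$ disjoint nonempty open subsets of $I^A$. There are $\mathfrak c^{\omega}=\mathfrak c$ sets $A$, and each $I^A$ is second countable, so it has at most $\mathfrak c$ open sets; in total there are $\mathfrak c$ triples. We list them as $(A_\alpha,U_\alpha,V_\alpha)$, $\alpha<\mathfrak c$, so that every triple occurs and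
$$A_\alpha\cap(\{\alpha\}\times\omega)=\emptyset\quad\text{for all }\alpha. \tag{1}$$
To do so, start with a list in which every triple occurs $\mathfrak c$ times, and whenever (1) fails at $\alpha$, replace the entry by a fixed triple with $A=\{e_1,e_2\}$. A given triple $(A,U,V)$ is lost only at those $\alpha$ for which $A$ meets row $\alpha$, that is, at countably many places; so it still occurs. Condition (1) leaves row $\alpha$ free for the flags of $z_\alpha$.

**Step 5.2. Choosing the column $n(\alpha)$.** Assume $z_\beta$ is chosen for $\beta<\alpha$. We want $z_\alpha|A_\alpha\notin U_\alpha\cup V_\alpha$ together with zeros in a whole column, so we restrict to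
$$F_n=\{y\in I^{A_\alpha}:\ y(\beta,n)=0\ \text{ whenever }(\beta,n)\in A_\alpha\}.$$
A nonempty basic open box in $I^{A_\alpha}$ restricts finitely many coordinates, hence touches finitely many columns, hence meets $F_n$ for all but finitely many $n$. So there is $n=n(\alpha)$ for which $F_n$ meets both $U_\alpha$ and $V_\alpha$. Put
$$K=F_n\setminus(U_\alpha\cup V_\alpha),\qquad P=\{(y(e_1),y(e_2)):y\in K\}\subset I^2 .$$

**Step 5.3. $|P|=\mathfrak c$.** This gives room to keep the plane coordinates distinct. Write $F_n=I^2\times C$, where $I^2$ carries the coordinates $e_1,e_2$ and $C$ is a cube (possibly a point). Put $U'=U_\alpha\cap F_n$, $V'=V_\alpha\cap F_n$; these are nonempty, disjoint, relatively open, and $K=F_n\setminus(U'\cup V')$. Suppose $|P|<\mathfrak c$.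

First, $I^2\setminus P$ is path-connected. Let $u\ne v$ be points of it. The perpendicular bisector of $[u,v]$ contains a nondegenerate segment $L\subset I^2$: this is clear if the midpoint is interior to $I^2$. If the midpoint lies on a side, then $u$ and $v$ lie on that same side; the midpoint is not a corner, since corners are extreme points and $u\ne v$; so the bisector enters the square perpendicularly to the side. For $l\in L$ consider the path $[u,l]\cup[l,v]$. Two such paths, for $l\neq l'$, meet only in $u$ and $v$: the segments $[u,l]$, $[u,l']$ lie on different rays from $u$, since the bisector does not pass through $u$; likewise at $v$; and $[u,l]$, $[l',v]$ lie in opposite closed half-planes of the bisector and meet the bisector only in $l$ and in $l'$ respectively. Thus each point of $P$ lies on at most one of these $\mathfrak c$ paths (recall $u,v\notin P$), and since $|P|<\mathfrak c$, one path misses $P$.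

Next, for $q\in I^2\setminus P$ the set $\{q\}\times C$ misses $K$, so it lies in $U'\cup V'$; being connected, it lies in exactly one of $U',V'$. Fix $c_0\in C$. The sets
$$\{q\in I^2\setminus P:(q,c_0)\in U'\},\qquad\{q\in I^2\setminus P:(q,c_0)\in V'\}$$
are disjoint, relatively open, and cover the connected set $I^2\setminus P$. So one of them is empty, say the second. Then $\{q\}\times C\subset U'$ for all $q\notin P$, so $V'\subset P\times C$. The projection of $V'$ to $I^2$ is a nonempty open set, so it has $\mathfrak c$ points, and it lies in $P$. This contradicts $|P|<\mathfrak c$. If the first set is empty, exchange the roles of $U'$ and $V'$.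

**Step 5.4. Choosing $z_\alpha$.** Since $|\alpha|<\mathfrak c=|P|$, we may pick $y\in K$ with $(y(e_1),y(e_2))\ne(z_\beta(e_1),z_\beta(e_2))$ for all $\beta<\alpha$. Put $z_\alpha|A_\alpha=y$, $z_\alpha(\alpha,m)=1$ for all $m$, which is consistent by (1), and $z_\alpha(t)=0$ for all other $t\in T$. Then
$$z_\alpha|A_\alpha\notin U_\alpha\cup V_\alpha,\qquad z_\alpha(\beta,n(\alpha))=0\ (\beta\ne\alpha),\qquad z_\alpha(\alpha,m)=1\ (m\in\omega). \tag{2}$$
In the middle statement, if $(\beta,n(\alpha))\in A_\alpha$ the value is $0$ because $y\in F_{n(\alpha)}$; otherwise it is $0$ by definition.

Let $J=\{z_\alpha:\alpha<\mathfrak c\}\subset I^T$, a Tychonoff space, and $\kappa_J(z)=(z(e_1),z(e_2))$. This map is continuous, and it is injective by the choice of $y$. So $|J|=\mathfrak c$.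

**Step 5.5. $J$ is strongly $\sigma$-discrete.** This is what the flags are for. Let $J_n=\{z_\alpha:n(\alpha)\le n\}$. These sets increase and cover $J$. The open set $\{z:z(\beta,i)>0\text{ for all }i\le n\}$ contains $z_\beta$, and by (2) it contains no $z_\alpha\in J_n$ with $\alpha\ne\beta$, since $z_\alpha(\beta,n(\alpha))=0$ with $n(\alpha)\le n$. By Fact 1, $J_n$ is closed discrete in $J$.

**Step 5.6. $J$ is dense in $I^T$.** Density lets us pass from separations of $J$ to disjoint open sets of $I^T$. Let $A_0\ni e_1,e_2$ be finite, $O'\subset I^{A_0}$ nonempty open, $O=\{z:z|A_0\in O'\}$; such sets $O$ form a base. Choose a nonempty open $U$ with $\overline U\subset O'$ and $\overline U\ne I^{A_0}$, and put $V=I^{A_0}\setminus\overline U$. If $(A_0,U,V)$ is the $\alpha$-th triple, then $z_\alpha|A_0\in\overline U\setminus U\subset O'$ by (2), so $z_\alpha\in O$.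

**Step 5.7. $J$ is connected.** Suppose $J=C\sqcup D$ with $C,D$ nonempty and relatively open; we reduce this separation to one triple on the list. Take open $C',D'\subset I^T$ with $C'\cap J=C$, $D'\cap J=D$. The open set $C'\cap D'$ misses the dense set $J$, so it is empty. Put $C''=\operatorname{int}\overline{C'}\supset C'$ and $D''=\operatorname{int}\overline{D'}\supset D'$. They are disjoint: $\overline{C'}$ misses the open set $D'$, so the open set $C''$ misses $D'$, hence misses $\overline{D'}\supset D''$.

By Fact 7 a maximal disjoint family of basic open subsets of $C'$ is countable, and by maximality its union is dense in $C'$; likewise for $D'$. All these boxes together depend on countably many coordinates. So there are a countable $A\ni e_1,e_2$ and open $G,H\subset I^A$ such that, with the projection $\pi_A:I^T\to I^A$,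
$$C''=\operatorname{int}\overline{\pi_A^{-1}(G)},\qquad D''=\operatorname{int}\overline{\pi_A^{-1}(H)} .$$
For an open continuous surjection $\pi_A$ we have $\overline{\pi_A^{-1}(G)}=\pi_A^{-1}(\overline G)$ and $\operatorname{int}\pi_A^{-1}(\overline G)=\pi_A^{-1}(\operatorname{int}\overline G)$. Hence $C''=\pi_A^{-1}(U)$ and $D''=\pi_A^{-1}(V)$ with $U=\operatorname{int}\overline G$, $V=\operatorname{int}\overline H$, and $U,V$ are nonempty, disjoint and open. So $(A,U,V)$ is the $\alpha$-th triple for some $\alpha$, and by (2) $z_\alpha\notin C''\cup D''\supset C\cup D=J$. This is a contradiction, and Lemma 1 is proved.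

From now on fix distinct $a,b\in J$, a continuous $\tau:J\to I$ with $\tau(a)=0$, $\tau(b)=1$, and
$$\eta(j)=\min\bigl(|\kappa_J(j)-\kappa_J(a)|,\ |\kappa_J(j)-\kappa_J(b)|\bigr).$$
As $\kappa_J$ is injective, the continuous function $\eta$ vanishes exactly at $a$ and $b$. Put $J^\circ=J\setminus\{a,b\}$. The space $J$ with its endpoints $a,b$ now plays the role of the arc.

## 6. Gluing copies of $J$ along the fibers

Let $Q=\{(y,y')\in X_0^2:\ y\ne y',\ p_0(y)=p_0(y')\}$ and $X=X_0\sqcup(Q\times J^\circ)$. For $q=(y,y')\in Q$ define $i_q:J\to X$ by $i_q(a)=y$, $i_q(b)=y'$, and $i_q(j)=(q,j)$ for $j\in J^\circ$. Declare $W\subset X$ open iff $W\cap X_0$ is open in $X_0$ and $i_q^{-1}(W)$ is open in $J$ for all $q\in Q$. This is a final topology: a map $g$ on $X$ is continuous iff $g|X_0$ and all $g\circ i_q$ are continuous, a set is closed iff its trace on $X_0$ and all its preimages under the $i_q$ are closed, and the inclusion $X_0\to X$ and the maps $i_q$ are continuous.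

Define $p:X\to R$ by $p|X_0=p_0$ and $p(i_q(j))=p_0(y)$ for $q=(y,y')$. At $j=b$ this agrees with $p_0(y')$ because $p_0(y)=p_0(y')$. So $p$ is well defined, continuous, and onto.

**Lemma 2.** *$X$ is Tychonoff, it is the union of increasing closed discrete sets $X_n$, $n\ge1$, and it has a continuous metric $\rho$. If $R$ is connected, $X$ is connected.*

**Step 6.1. Strong $\sigma$-discreteness.** We combine the pieces of $X_0$ and of $J$. Let $X_n=X_{0,n}\cup(Q\times(J_n\setminus\{a,b\}))$ for $n\ge1$. These sets increase and cover $X$. If $D\subset X_n$, then $D\cap X_0$ is a subset of $X_{0,n}$, so it is closed in $X_0$; and $i_q^{-1}(D)$ is a subset of the closed discrete set $J_n\cup\{a,b\}$, so it is closed in $J$. Thus all subsets of $X_n$ are closed in $X$. In particular points are closed, $X$ is $T_1$, and $X_n$ is closed discrete by Fact 1.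

**Step 6.2. $X$ is Tychonoff.** Given $z\in W$ with $W$ open, we need a continuous $g:X\to I$ with $g(z)=1$ and $g=0$ off $W$. Suppose first $z=(q,j)$ with $j\in J^\circ$. Take a continuous $h:J\to I$ with $h(j)=1$ and $h=0$ off $i_q^{-1}(W)\cap J^\circ$; so $h(a)=h(b)=0$. Let $g\circ i_q=h$ and $g=0$ elsewhere. Then $g$ is well defined and continuous, $g(z)=1$, and $g=0$ off $W$.

Now let $z\in X_0$. Take a continuous $g_0:X_0\to I$ with $g_0(z)=1$ and $g_0=0$ off $W\cap X_0$. We extend $g_0$ over every copy of $J$ separately. For $q=(y,y')$ choose continuous $h_a,h_b:J\to I$: if $y\in W$, let $h_a(a)=1$ and $h_a=0$ off $i_q^{-1}(W)\setminus\{b\}$; if $y\notin W$, let $h_a=0$. If $y'\in W$, let $h_b(b)=1$ and $h_b=0$ off $i_q^{-1}(W)\setminus\{a\}$; if $y'\notin W$, let $h_b=0$. Put $g|X_0=g_0$ and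
$$g\circ i_q=\min\bigl(1,\ g_0(y)h_a+g_0(y')h_b\bigr).$$
At $a$ we always have $h_b(a)=0$; if $y\in W$ the formula gives $g_0(y)$, and if $y\notin W$ it gives $0=g_0(y)$. The same holds at $b$ with $y'$. So $g$ is well defined, it is continuous by the final topology, $g(z)=1$, and $g=0$ off $W$, since $h_a$ and $h_b$ vanish off $i_q^{-1}(W)$.

**Step 6.3. A continuous metric.** We map $X$ continuously and injectively into normed spaces. Let $\kappa_0:X_0\to\ell_\infty(X_0)$, $\kappa_0(x)=\rho_0(x,\cdot)$; this is an isometric embedding of $(X_0,\rho_0)$, since $|\rho_0(x,\cdot)-\rho_0(x',\cdot)|\le\rho_0(x,x')$ with equality at $x'$. With $e_q\in\ell_\infty(Q)$ the characteristic function of $\{q\}$, put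
$$\kappa|X_0=\kappa_0,\qquad\kappa(i_q(j))=(1-\tau(j))\kappa_0(y)+\tau(j)\kappa_0(y')\in\ell_\infty(X_0)\qquad(q=(y,y')),$$
$$\Psi|X_0=0,\quad\Psi(i_q(j))=\eta(j)e_q\in\ell_\infty(Q);\qquad\theta|X_0=0,\quad\theta(i_q(j))=\eta(j)\kappa_J(j)\in\mathbb R^2.$$
These are well defined at $j=a,b$ by the values of $\tau$ and $\eta$ there, and they are continuous on $X_0$ and along each $i_q$, hence continuous. The triple $(\kappa,\Psi,\theta)$ is injective. Indeed, $\Psi(z)=0$ iff $z\in X_0$, and on $X_0$ the map $\kappa_0$ is injective. Off $X_0$, the value $\Psi(z)$ determines $q$ and the number $\eta(j)>0$; then $\theta(z)$ determines $\kappa_J(j)$, hence $j$. Let $\rho$ be the pullback of the max-norm metric under $(\kappa,\Psi,\theta)$.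

**Step 6.4. Connectedness.** This is the argument of Section 4. Let $C\subset X$ be clopen. Each $i_q(J)$ is connected, so it lies in $C$ or misses $C$. Hence two points of $X_0$ in the same fiber of $p_0$ are both in $C$ or both outside $C$, and $p_0(C\cap X_0)$, $p_0(X_0\setminus C)$ are disjoint. They are open, since $p_0$ is open, and they cover $R$. As $R$ is connected, $C\cap X_0\in\{\emptyset,X_0\}$. Every point of $X\setminus X_0$ lies in some $i_q(J)$, which meets $X_0$; so $C\in\{\emptyset,X\}$. Lemma 2 is proved.

Fix the base point $*=((0_R,0))\in X_0$, the one-term sequence, so $p(*)=0$. Note that $p$ is not open when $R\neq\{0\}$ is connected: the set $\{q\}\times J^\circ$ is open and nonempty ($J^\circ$ is infinite), and its image is one point, which is not open in $R$. This will do no harm.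

## 7. From characters to superdiagonal matrices

Let $S$ be the free ring without identity on $X\setminus\{*\}$. Let $\iota:X\to S$, $\iota(x)=x$ for $x\ne*$ and $\iota(*)=0$, and let $f:S\to R$ be the ring homomorphism with $f\circ\iota=p$. It is onto because $p$ is.

We need a ring topology on $S$ with four features: $\iota$ and $f$ are continuous, $f$ is open, $S$ is connected, and elements can be told apart well enough to give closed discrete pieces. Connectedness will be automatic once $\iota$ is continuous, since $X$ is connected and contains a point mapped to $0$. So the issue is to have *enough open sets* while keeping $\iota$ continuous. By Fact 4 we may use the initial topology for $f$ and a family of homomorphisms of $S$ into topological rings. In Section 1 we used discrete rings; here a homomorphism into a discrete ring, if continuous, would be constant on the connected ring $S$.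

**Characters.** The first try is to take continuous $\varphi:X\to[0,1]$ with $\varphi(*)=0$ and to extend them to ring homomorphisms $S\to\mathbb R$. But each of these sends $xy-yx$ to $0$ for all letters $x,y$. If $R=\mathbb R$, so does $f$. Then $xy-yx$ lies in every neighborhood of $0$, and the topology is not even $T_0$. We need noncommutative targets that can read a word in its order.

**Matrices.** Let $\varphi_1,\varphi_2$ be functions with $\varphi_1(x)=1$, $\varphi_1(y)=0$, $\varphi_2(x)=0$, $\varphi_2(y)=1$, and send a letter $z$ to $\varphi_1(z)E_{12}+\varphi_2(z)E_{23}\in M_3(\mathbb R)$. Then $x\mapsto E_{12}$, $y\mapsto E_{23}$, so $xy\mapsto E_{12}E_{23}=E_{13}$, $yx\mapsto E_{23}E_{12}=0$, and $xy-yx\mapsto E_{13}\ne0$. In general, for $\Phi=(\varphi_1,\dots,\varphi_r)$ put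
$$N_\Phi(x)=\sum_{i=1}^r\varphi_i(x)E_{i,i+1}\in M_{r+1}(\mathbb R).$$
Multiplying out,
$$N_\Phi(x_1)\cdots N_\Phi(x_s)=\sum_{i=1}^{r+1-s}\varphi_i(x_1)\varphi_{i+1}(x_2)\cdots\varphi_{i+s-1}(x_s)\,E_{i,i+s}. \tag{3}$$
So the $(1,r+1)$ entry is $0$ if $s\ne r$, and it is $\prod_{i=1}^r\varphi_i(x_i)$ if $s=r$. If the $\varphi_i$ are chosen to be $1$ at the $i$-th letter of a given word and $0$ at all other letters in play, this entry is exactly the coefficient of that word. Since coefficients are integers, a nonzero one has absolute value at least $1$.

**Uniformity.** To show that a set $E\subset S$ is closed discrete we need *one* neighborhood of $g$ that excludes all $h\in E\setminus\{g\}$ at once, while the functions $\varphi_i$ depend on the letters of $h$. So we must bundle infinitely many $\Phi$ into a single homomorphism. To keep $\iota$ continuous we bundle only functions with a common modulus of continuity.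

Let $d$ be a continuous pseudometric on $X$. Let $\mathcal L_d$ be the set of $\varphi:X\to[0,1]$ with $\varphi(*)=0$ and $|\varphi(x)-\varphi(y)|\le d(x,y)$ for all $x,y$, and let $\Lambda_d=\bigcup_{r\ge1}\mathcal L_d^{\,r}$. With the operator norm, $\|\sum_ic_iE_{i,i+1}\|=\max_i|c_i|$. Hence for $\Phi\in\Lambda_d$
$$\|N_\Phi(x)\|\le1,\qquad\|N_\Phi(x)-N_\Phi(y)\|\le d(x,y),\qquad N_\Phi(*)=0. \tag{4}$$
Let $B_d$ be the $\ell_\infty$-sum of the algebras $M_{r+1}(\mathbb R)$ over all $\Phi=(\varphi_1,\dots,\varphi_r)\in\Lambda_d$, that is, the bounded families with the supremum norm. It is a Banach algebra. By (4) there is a ring homomorphism $\pi_d:S\to B_d$ with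
$$\pi_d(\iota(x))=(N_\Phi(x))_{\Phi\in\Lambda_d}\qquad\text{for all }x\in X$$
(define it on letters; at $x=*$ both sides are $0$).

Give $S$ the coarsest topology making $f$ and all $\pi_d$, $d$ a continuous pseudometric on $X$, continuous. By Fact 4 the ring operations are continuous. And $\iota$ is continuous, because $f\circ\iota=p$ is continuous and $\|\pi_d\iota(x)-\pi_d\iota(y)\|\le d(x,y)$ with $d$ continuous.

## 8. Proof of Theorem A

Let $R$ be connected, with $X,X_n,\rho,p,*$ from Section 6 and $S,\iota,f$ with the topology of Section 7.

**Step 8.1. The pieces $E_N$.** For $N\ge1$ let $E_N$ be the set of $h\in S$ of degree $\le N$ whose finite set $B$ of letters satisfies $B\subset X_N\setminus\{*\}$ and $\rho(u,v)\ge1/N$ for distinct $u,v\in B\cup\{*\}$. Since the $X_N$ increase and cover $X$ and $\rho$ is a metric, every $h\in S$ lies in $E_N$ for large $N$. So $S=\bigcup_NE_N$.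

**Step 8.2. Isolation.** We show: *for every $g\in S$ and $N\ge1$ there is an open $O\ni g$ with $O\cap E_N\subset\{g\}$.* The pseudometric defining $O$ must be chosen before $h$, and must separate all letters of $g$ and of any $h\in E_N$. Within the letters of $h$ the metric $\rho$ does this by definition of $E_N$. But a letter of $h$ may be $\rho$-close to a letter of $g$, and against this we use that $X_N$ is closed discrete.

Let $A$ be the set of letters of $g$. For $a\in A$ the set $X_N\setminus\{a\}$ is closed in $X$, as a subset of the closed discrete set $X_N$. So there is a continuous $\psi_a:X\to I$ with $\psi_a(a)=1$ and $\psi_a=0$ on $X_N\setminus\{a\}$. Choose $0<\varepsilon\le\min(1,1/N)$ such that distinct points of $A\cup\{*\}$ have $\rho$-distance $\ge\varepsilon$. Put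
$$d(u,v)=\varepsilon^{-1}\max\Bigl(\rho(u,v),\ \max_{a\in A}|\psi_a(u)-\psi_a(v)|\Bigr),\qquad O=\{g'\in S:\ \|\pi_d(g'-g)\|<1\}$$
(the inner maximum is absent if $A=\emptyset$). This $d$ is a continuous pseudometric, and $O$ is an open neighborhood of $g$. Let $h\in E_N$, $h\ne g$, with letter set $B$. Then
$$\text{distinct points of }A\cup B\cup\{*\}\text{ have }d\text{-distance}\ge1. \tag{5}$$
For two points of $A\cup\{*\}$ this holds since their $\rho$-distance is $\ge\varepsilon$, and for two points of $B\cup\{*\}$ since it is $\ge1/N\ge\varepsilon$. The remaining pairs are $a\in A$ and $b\in B\setminus A$; here $b\in X_N\setminus\{a\}$, so $|\psi_a(a)-\psi_a(b)|=1\ge\varepsilon$.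

Let $w=y_1\cdots y_r$ be a word with nonzero coefficient $c\in\mathbb Z$ in $u=h-g$; so $y_i\in A\cup B$. Put $\varphi_i(x)=\max(0,1-d(x,y_i))$. It is $1$-Lipschitz for $d$, takes values in $[0,1]$, and by (5) on $A\cup B\cup\{*\}$ it equals $1$ at $y_i$ and $0$ elsewhere. In particular $\varphi_i(*)=0$ and $\varphi_i\in\mathcal L_d$. Let $\Phi=(\varphi_1,\dots,\varphi_r)$. By (3), a word $x_1\cdots x_s$ of $u$ contributes to the $(1,r+1)$ entry of the $\Phi$-component of $\pi_d(u)$ only if $s=r$, and then its coefficient is multiplied by $\prod_i\varphi_i(x_i)$, which is $1$ if $x_1\cdots x_r=w$ and $0$ otherwise. So this entry is exactly $c$. An entry of a matrix is bounded by the operator norm, hence $\|\pi_d(h-g)\|\ge|c|\ge1$ and $h\notin O$.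

**Step 8.3. $S$ is a Tychonoff, strongly $\sigma$-discrete ring.** Given $g\ne h$ in $S$, choose $N$ with $h\in E_N$; Step 8.2 gives a neighborhood of $g$ missing $h$. So $S$ is $T_1$, and by Fact 5 it is Tychonoff. By Step 8.2 and Fact 1 each $E_N$ is closed discrete, and $S=\bigcup_NE_N$.

**Step 8.4. $S$ is connected.** We generate $S$ from the connected set $\iota(X)\ni0$. For $n\ge1$ the set $P_n=\{\iota(x_1)\cdots\iota(x_n):x_i\in X\}$ is a continuous image of the connected space $X^n$ and contains $0=\iota(*)\cdots\iota(*)$. So $P=\bigcup_nP_n$ is connected, contains $0$, and contains all words. For $k\ge1$ the set $\{u_1+\dots+u_k-v_1-\dots-v_k:\ u_i,v_i\in P\}$ is a continuous image of $P^{2k}$, hence connected, and contains $0$. The union of these sets over $k$ is $S$. So $S$ is connected.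

**Step 8.5. $f$ is open.** By Fact 6 we only need images of neighborhoods of $0$, and here the small open part $p_0$ of $p$ is enough. Let $O$ be an open neighborhood of $0$ in $S$. The inclusion $X_0\to X$ and $\iota$ are continuous, so $G=\{x\in X_0:\iota(x)\in O\}$ is open in $X_0$, and it contains $*$. Since $p_0$ is open, $p_0(G)$ is an open neighborhood of $p_0(*)=0$ in $R$, and $p_0(G)=f(\iota(G))\subset f(O)$. So $f(O)$ is a neighborhood of $0$.

The map $f$ is continuous by definition of the topology, and it is onto. Theorem A is proved.

## 9. Identity, commutativity, cardinality: proof of Theorem B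

We keep $X,X_n,\rho,p,*$. Two features of the matrices $N_\Phi(x)$ have to change.

*Identity.* If $R$ has an identity, we want some $e\in X$ over $1_R$ with $\iota(e)=1$. Then $\pi_d\iota(e)$ should be the identity of $B_d$, whereas $N_\Phi(x)$ is always nilpotent; and since $X$ is connected we cannot jump from $0$ at $*$ to $1$ at $e$. So we add a scalar part $\omega(x)1$, where $\omega$ goes continuously from $\omega(*)=0$ to $\omega(e)=1$, and let the $\varphi_i$ vanish at $e$ as well.

*Commutativity.* If $S$ is to be commutative, the images of letters must commute, and $E_{12},E_{23}$ do not. We use polynomials in $t_1,\dots,t_r$, truncated above degree $r$, in place of matrices. The natural norm of $\sum_i\varphi_i(x)t_i$ could be as large as $r$, and the supremum over all $\Phi$ would not be finite; so we divide by $r$. The price is that a coefficient $c$ is seen as $c\,r^{-r}$, and now the degree bound in the definition of $E_N$ does real work.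

**Step 9.1. The ring $S$.** We treat four cases together. *Unital case*: $R$ has an identity. Then let $e=((1_R,0))\in X_0$; $e\ne*$ because $R\ne\{0\}$. Put $Y=\{*,e\}$ in the unital case and $Y=\{*\}$ otherwise. Let $S$ be the free ring on $X\setminus Y$, taken unital (with empty word $1$) in the unital case, and commutative if $R$ is commutative (polynomials, without constant term in the nonunital case). Let $\iota(x)=x$ for $x\notin Y$, $\iota(*)=0$, $\iota(e)=1$. Let $f:S\to R$ be the homomorphism with $f\circ\iota=p$; in the unital case it is unital, which is consistent as $p(e)=1_R$.

**Step 9.2. The topology.** We redo Section 7. For a continuous pseudometric $d$ on $X$ let $\mathcal L_d$ now be the set of $\varphi:X\to I$ that are $1$-Lipschitz for $d$ and vanish on $Y$. In the unital case let $\Omega_d$ be the set of $\omega:X\to I$, $1$-Lipschitz for $d$, with $\omega(*)=0$ and $\omega(e)=1$; in the nonunital case let $\Omega_d=\{0\}$. For $\omega\in\Omega_d$ and $\Phi\in\mathcal L_d^{\,r}$, with $r\ge0$ in the unital case and $r\ge1$ otherwise, put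
$$N_{\omega,\Phi}(x)=\omega(x)1+\begin{cases}\sum_i\varphi_i(x)E_{i,i+1}\in M_{r+1}(\mathbb R)&\text{if }S\text{ is noncommutative,}\\[3pt]\frac1r\sum_i\varphi_i(x)t_i\in C_r:=\mathbb R[t_1,\dots,t_r]/(t_1,\dots,t_r)^{r+1}&\text{if }S\text{ is commutative,}\end{cases}$$
where "commutative" means the case in which $R$ is commutative. For $r=0$ the second summand is absent and the algebra is $\mathbb R$. The algebra $C_r$ has the monomials of degree $\le r$ as a basis, and carries the $\ell_1$-norm of coefficients. This norm is submultiplicative, because a product of two basis monomials is a basis monomial or $0$; and $\|1\|=1$. In both cases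
$$\|N_{\omega,\Phi}(x)\|\le2,\qquad\|N_{\omega,\Phi}(x)-N_{\omega,\Phi}(y)\|\le2d(x,y),\qquad N_{\omega,\Phi}(*)=0,$$
and $N_{\omega,\Phi}(e)=1$ in the unital case. So we obtain homomorphisms $\pi_d:S\to B_d$ into the $\ell_\infty$-sums over all $(\omega,\Phi)$, with $\pi_d(\iota(x))=(N_{\omega,\Phi}(x))_{\omega,\Phi}$ for all $x\in X$, unital in the unital case. If the index set is empty, which can happen when $d(*,e)<1$, then $B_d$ is the zero algebra. Give $S$ the initial topology for $f$ and all $\pi_d$. It is a ring topology, and $\iota$ is continuous as before.

**Lemma 3 (detection).** *Let $M\subset X\setminus Y$ be finite and suppose distinct points of $M\cup Y$ have $d$-distance $\ge1$. Let $0\ne u\in S$ have degree $\le D$, where $D\ge1$, and letters in $M$. Then $\|\pi_d(u)\|\ge D^{-D}$.*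

**Step 9.3. Proof of Lemma 3.** We read off one coefficient. In the unital case let $\omega(x)=\max(0,1-d(x,e))$. Then $\omega(e)=1$, and $\omega=0$ at $*$ and on $M$ by separation; so $\omega\in\Omega_d$. In the nonunital case let $\omega=0$. In either case the scalar part disappears on all letters in $M$. Choose a word (or monomial) of $u$ with nonzero coefficient $c\in\mathbb Z$, and let $r\le D$ be its degree.

If $r=0$, we are in the unital case. In the component of $\pi_d(u)$ for $\omega$ and $r=0$, letters of $M$ go to $\omega=0$ and $1$ goes to $1$. So this component is $c$, and $|c|\ge1\ge D^{-D}$.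

Suppose $r\ge1$, noncommutative case, with word $y_1\cdots y_r$. Take $\varphi_i=\max(0,1-d(\cdot,y_i))$. It is $1$ at $y_i$ and $0$ at all other points of $M\cup Y$, so $\varphi_i\in\mathcal L_d$. Letters $x\in M$ go to $\sum_i\varphi_i(x)E_{i,i+1}$, so by (3), as in Step 8.2, the nonempty words contribute exactly $c$ to the $(1,r+1)$ entry. The empty word contributes only to the diagonal, and $r+1\ne1$. So the entry is $c$ and $\|\pi_d(u)\|\ge1\ge D^{-D}$.

Suppose $r\ge1$, commutative case, with monomial $y_1^{k_1}\cdots y_l^{k_l}$, the $y_i$ distinct, $k_i\ge1$, $\sum k_i=r$; so $l\le r$. Take $\varphi_i$ as above for $i\le l$ and $\varphi_i=0$ for $l<i\le r$. Then $y_i\mapsto t_i/r$ for $i\le l$, and all other letters of $M$ go to $0$. Monomials of $u$ involving other letters vanish, and distinct monomials in $y_1,\dots,y_l$ go to multiples of distinct monomials in $t_1,\dots,t_l$, which are nonzero in $C_r$ in degrees $\le r$. So the coefficient of $t_1^{k_1}\cdots t_l^{k_l}$ in the image of $u$ is $c\,r^{-r}$, and $\|\pi_d(u)\|\ge r^{-r}\ge D^{-D}$. This proves Lemma 3.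

**Step 9.4. Strong $\sigma$-discreteness.** We repeat Step 8.2 with Lemma 3. Let $E_N$ be the set of $h\in S$ of degree $\le N$ whose letter set $B$ satisfies $B\subset X_N\setminus Y$ and such that distinct points of $B\cup Y$ have $\rho$-distance $\ge1/N$. Again $S=\bigcup_NE_N$. Let $g\in S$ have letter set $A$. Choose $\psi_a$ for $a\in A$ as in Step 8.2, choose $0<\varepsilon\le\min(1,1/N)$ such that distinct points of $A\cup Y$ have $\rho$-distance $\ge\varepsilon$, and define $d$ by the same formula. Put
$$D=\max(1,N,\deg g),\qquad O=\{g':\ \|\pi_d(g'-g)\|<D^{-D}\}.$$
Let $h\in E_N$ have letter set $B$. Distinct points of $A\cup B\cup Y$ have $d$-distance $\ge1$: pairs in $A\cup Y$ by the choice of $\varepsilon$, pairs in $B\cup Y$ since $1/N\ge\varepsilon$, and pairs $a\in A$, $b\in B\setminus A$ by $\psi_a$. The element $h-g$ has degree $\le D$ and letters in $A\cup B$. If $h\neq g$, Lemma 3 gives $\|\pi_d(h-g)\|\ge D^{-D}$, so $h\notin O$. Thus $O\cap E_N\subset\{g\}$. As in Step 8.3, $S$ is $T_1$, hence Tychonoff, and each $E_N$ is closed discrete.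

**Step 9.5. Connectedness, openness, and properties 3 and 4.** Steps 8.4 and 8.5 apply word for word. In the unital case note that $1=\iota(e)\in P$, so $P$ contains the empty word as well, and the sums and differences of elements of $P$ exhaust $S$. The map $f$ is continuous by definition and onto as before. By construction $S$ is commutative if $R$ is, and has an identity with $f(1)=1$ if $R$ has one. So the conclusion of Theorem A holds with properties 3 and 4.

**Step 9.6. Property 1.** Countably many of the $\pi_d$ already separate points. Consider
$$S\to\prod_{k\ge1}B_{k\rho},\qquad u\mapsto(\pi_{k\rho}(u))_k ,$$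
a continuous ring homomorphism into a Fréchet algebra. It is injective: if $u\ne0$ has letter set $M$, then for large $k$ distinct points of the finite set $M\cup Y$ have $k\rho$-distance $\ge1$, and Lemma 3 gives $\pi_{k\rho}(u)\ne0$. The topology pulled back from the product is a metrizable ring topology on $S$ coarser than the given one.

**Step 9.7. Property 2.** Since $R\ne\{0\}$ is connected, $|R|\ge\mathfrak c$ by Fact 3. So $|X_0|=|R|$ (finite sequences from $R\times\mathbb N$), $|Q|\le|R|$, and $|X|\le|R|+|R|\cdot\mathfrak c=|R|$. The free ring on a set of size at most the infinite cardinal $|R|$ has at most $|R|$ elements, so $|S|\le|R|$. As $f$ is onto, $|S|\ge|R|$. Hence $|S|=|R|$, and no smaller cardinality is possible.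

**Step 9.8. Disconnected $R$.** For the last assertion of Theorem B, run Steps 9.1–9.6 with $X_0,X_{0,n},\rho_0,p_0$ in place of $X,X_n,\rho,p$, treating $R=\{0\}$ as a nonunital ring. By Section 3, which does not assume $R$ connected, $X_0$ is Tychonoff, the $X_{0,n}$ are increasing closed discrete sets covering it, $\rho_0$ is a continuous metric, and $p_0$ is a continuous open surjection. Connectedness of $X$ was used only for connectedness of $S$, which is not claimed here. Everything else goes through, and gives a strongly $\sigma$-discrete $S$ with properties 1, 3 and 4. Theorem B is proved.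

## 10. Paths and real scalars

**Remark.** By Fact 2 a strongly $\sigma$-discrete space contains no nonconstant path: the image of one would be a connected compact set with more than one point, uncountable by Fact 3. If $R\ne\{0\}$, a ring $S$ as in Theorem A has more than one point, so it is not path-connected. Thus "connected" in Theorems A and B cannot be improved to "path-connected" when $R\ne\{0\}$, even if $R$ itself is path-connected, for example $R=\mathbb R$.

For the same reason $S$ can never be a nonzero real topological algebra: for $s\ne0$ the map $\lambda\mapsto\lambda s$, $\lambda\in[0,1]$, would be a nonconstant path. The real coefficients of Section 1 do not contradict this, because in the topology used there $\lambda\mapsto\lambda p$ is discontinuous for every $p\ne0$: modulo $t^k$ with $k>\deg p$ it is an injective map of $\mathbb R$ into a discrete ring. In Sections 7–9 the coefficients are integers, and the bound $|c|\ge1$ for a nonzero coefficient is what Step 8.2 and Lemma 3 rest on.
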